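# Cyclic multiplicities of shift invariant subspaces of $\ell^p$, $1<p<2$

## 1. Two power series whose exponentials have very small Fourier coefficients

Everything below rests on one pair of power series, so we begin with it.

Let $m$ be normalized Lebesgue measure on the circle $\mathbb T$, and let $\hat g(k)$, $k\in\mathbb Z$, be the Fourier coefficients of $g$. We identify a sequence on $\mathbb Z$ with the Fourier series that it defines. We use the following norms.

- The Wiener algebra $A=A(\mathbb T)$ consists of all $g$ with $\|g\|_A:=\sum_k|\hat g(k)|<\infty$. Its subalgebra $A^+=\{g\in A:\hat g(k)=0\text{ for }k<0\}$ is a copy of $\ell^1$. Elements of $A^+$ are power series that converge absolutely on the closed disc.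
- For $g\in A$, $\|g\|_p:=\|\hat g\|_{\ell^p(\mathbb Z)}$.
- $\|g\|_{PM}:=\sup_k|\hat g(k)|$.

Since the coefficients of a product are convolutions, for $g\in A$ and bounded $h$,
$$\|gh\|_{PM}\le\|g\|_A\|h\|_{PM},\qquad \|g\|_{PM}\le\|g\|_{L^\infty}\le\|g\|_A .\tag{1}$$

**Example.** The monomial $z^k$ has $\|z^k\|_A=\|z^k\|_{PM}=1$. The average $u_N=\frac1N(1+z+\dots+z^{N-1})$ has $\|u_N\|_A=1$, $\|u_N\|_{PM}=\frac1N$ and $\|u_N\|_p=N^{-1+1/p}$, while $u_N(1)=1$. We shall meet $u_N$ again.

For $\zeta,w\in\mathbb C^2$ write $|\zeta|=\max(|\zeta_1|,|\zeta_2|)$ and $\zeta\cdot w=\zeta_1w_1+\zeta_2w_2$. With $\zeta_j=\xi_j-i\eta_j$ and $w_j=x_j+iy_j$ we have ${\rm Re}(\zeta\cdot w)=\sum_j(\xi_jx_j+\eta_jy_j)$. So ${\rm Re}(\zeta\cdot w)$ is the usual inner product of $\mathbb R^4$ in disguise.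

**Lemma 1.** There are $F_1,F_2\in A^+$ with nonnegative coefficients and $F_1(1)=F_2(1)=1$ (so $\|F_i\|_A=1$), and constants $C\ge1$, $\beta>0$, such that, with $F=(F_1,F_2)$ and $e_\zeta:=e^{i{\rm Re}(\zeta\cdot F)}$,
$$\Psi(\zeta):=\|e_\zeta\|_{PM}\le C e^{-\beta|\zeta|^{1/4}}\qquad(\zeta\in\mathbb C^2).\tag{2}$$

The function $e_\zeta$ has modulus $1$ everywhere, so the squares of its Fourier coefficients always sum to $1$. The lemma says that this mass is spread so thinly that every single coefficient is at most $Ce^{-\beta|\zeta|^{1/4}}$. The proof is in Section 4.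

What is the pair for? View $F$ as a map $\mathbb T\to\mathbb C^2$. Lemma 1 will give two things. First, the image of $m$ under $F$ has a $C^\infty$ density on $\mathbb C^2=\mathbb R^4$, so $m$ can be sliced into measures $\mu_c$ carried by the fibers $\{F=c\}$; formally, $\mu_c=\delta(F-c)\,m$. Second, multiplication by $\delta(F-c)$, and by all its derivatives in $c$, is bounded from $\ell^p$ to $\ell^{p'}$ when $p<2$. Consequently, if $g=a_1(F_1-c_1)+a_2(F_2-c_2)$ with $a_1,a_2\in A$, the pair $(a_1,a_2)$ restricted to the fiber is controlled by $\|g\|_p$. Two independent coefficients can be read off from one function, and this survives limits in $\ell^p$. With monomials of degree $d$ one reads off $d+1$ coefficients. That is how we shall produce invariant subspaces that need many generators.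

## 2. Cyclic multiplicity and the two theorems

Let $\mathbf S(a_0,a_1,\dots)=(0,a_0,a_1,\dots)$ be the right shift on $\ell^p$. Under $a\leftrightarrow\sum a_nz^n$ it is multiplication by $z$. For $p\le2$ we have $\ell^p\subset\ell^2$, so elements of $\ell^p$ are functions in $L^2(m)$, and also analytic functions in the disc. We regard $\ell^p$ as a subspace of $\ell^p(\mathbb Z)$.

**Definition.** A linear subspace $M\subset\ell^p$ is *$\mathbf S$-invariant* if it is closed and $\mathbf SM\subset M$. Its *cyclic multiplicity* is the smallest cardinality $n\in\{0,1,2,\dots\}\cup\{\infty\}$ of a set $E\subset M$ such that $M$ is the closed linear span of $\{\mathbf S^ke:k\ge0,\ e\in E\}$.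

**Example.** $\ell^p$ has multiplicity $1$: the vectors $\mathbf S^k(1,0,0,\dots)$ span a dense subspace. More generally, the closed span of $\{\mathbf S^kf:k\ge0\}$ has multiplicity $1$ for every $f\ne0$.

The problem is Question 11.4 in "Shift Invariant Subspaces With Arbitrary Indices In $\ell^p$ Spaces" (https://www.i2m.univ-amu.fr/perso/alexandre.boritchev/T28.pdf): *what are the cyclic multiplicities of $\mathbf S$-invariant subspaces in $\ell^p$ with $1<p<2$?* The following results come with the question. By Beurling's theorem every nonzero $\mathbf S$-invariant subspace of $\ell^2$ has multiplicity $1$. The spaces $\ell^1$, $\ell^p$ with $2<p<\infty$, and $c_0$ contain $\mathbf S$-invariant subspaces of every multiplicity $n$, $1\le n\le\infty$.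

**Theorem A.** Let $1<p<2$. For every $n\in\{1,2,\dots\}\cup\{\infty\}$ there is a nonzero $\mathbf S$-invariant subspace of $\ell^p$ of cyclic multiplicity exactly $n$.

So the set of values asked for is $\{1,2,3,\dots\}\cup\{\infty\}$.

**Theorem B.** There are sets $E_n\subset\ell^1$ with $|E_n|=n$ $(1\le n\le\infty)$, independent of $p$, such that for every $1\le p<2$:

1. $M_n^{(p)}:=\overline{\rm span}_{\ell^p}\{\mathbf S^ke:k\ge0,\ e\in E_n\}$ has cyclic multiplicity exactly $n$.
2. $\dim M_n^{(p)}/(\mathbf S-\lambda)M_n^{(p)}=1$ for all $|\lambda|<1$.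
3. The closed subspace of $\ell^p(\mathbb Z)$ generated by $\{\mathbf S^ke:k\in\mathbb Z,\ e\in E_n\}$ has multiplicity exactly $n$ with respect to the group $\{\mathbf S^k\}_{k\in\mathbb Z}$.
4. The conclusion of (1) holds with $\ell^p$ replaced by any Banach sequence space $X$ with bounded shift and continuous inclusions $\ell^1\subset X\subset\ell^2$ such that
$$\kappa_X(t):=\sup_{\|g\|_X\le1}\ \inf_{g=g_0+g_1}\big(t\|g_0\|_1+\|g_1\|_2\big)=O\big((\log\tfrac1t)^{-K}\big)\quad(t\to0)\quad\text{for all }K>0 .$$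
An example is the Orlicz space $\ell^\Phi$ with $\Phi(t)=t^2\exp(\sqrt{\log(1/t)})$ near $0$, which contains $\bigcup_{p<2}\ell^p$.

The range $p<2$ in Theorem B is sharp, since at $p=2$ only multiplicity $1$ occurs (Beurling). With the results quoted in the question, $p=2$ is the only $p\in[1,\infty)$ for which not all multiplicities occur.

**Example (the quantity $\kappa_X$).** In the infimum, $g_0\in\ell^1$ and $g_1\in\ell^2$. Let $X=\ell^p$, $1\le p<2$, and $\|g\|_p\le1$. Put the entries with $|g_k|\ge\tau$ into $g_0$ and the others into $g_1$. Then $\|g_0\|_1\le\tau^{1-p}$ and $\|g_1\|_2^2\le\tau^{2-p}$. With $\tau=t^{2/p}$ this gives $\kappa_{\ell^p}(t)\le 2t^{2/p-1}$, a power of $t$, so the condition holds with room to spare. In contrast, $\kappa_{\ell^2}(t)\ge1$ for every $t>0$. Indeed, let $g$ have $N\ge t^{-2}$ entries equal to $N^{-1/2}$ and all others $0$. If $g=g_0+g_1$, then $1=\langle g,g\rangle\le N^{-1/2}\|g_0\|_1+\|g_1\|_2\le t\|g_0\|_1+\|g_1\|_2$.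

## 3. Where a lower bound for the multiplicity can come from

Multiplicity $1$ is easy, and $n$ generators give multiplicity at most $n$. The difficulty is the lower bound.

### 3.1 The index at a point of the open disc

The first thing to try is the quotient $M/(\mathbf S-\lambda)M$ with $|\lambda|<1$. Note that $\|(\mathbf S-\lambda)a\|_p\ge(1-|\lambda|)\|a\|_p$, so $(\mathbf S-\lambda)M$ is closed. On the quotient $\mathbf S$ acts as the scalar $\lambda$. If $e_1,\dots,e_r$ generate $M$, the images of all combinations $\sum_lp_l(\mathbf S)e_l$ with polynomials $p_l$ lie in the span of the images of the $e_l$. This span is finite-dimensional, hence closed, and it is dense. Therefore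
$$\dim M/(\mathbf S-\lambda)M\le\text{ cyclic multiplicity of }M .$$
One would like to choose generators for which the left side is large. The next lemma shows that generators with absolutely summable coefficients never achieve this. It is also statement (2) of Theorem B in disguise.

**Lemma 2.** Let $1\le p<2$, let $I\neq\{0\}$ be an ideal of $A^+$, and let $M$ be its closure in $\ell^p$. Then $\dim M/(\mathbf S-\lambda)M=1$ for all $|\lambda|<1$.

*Proof.* **Step 1: division by $z-\lambda$.** If $g\in A^+$ and $g(\lambda)=0$, then $g/(z-\lambda)\in A^+$. Indeed on $\mathbb T$ we have $\frac1{z-\lambda}=\sum_{j\ge0}\lambda^jz^{-j-1}\in A$, so $g/(z-\lambda)\in A$. It is continuous on the closed disc and analytic inside, so its negative coefficients vanish.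

**Step 2: in $I$ one may divide out excess zeros.** Let $k$ be the minimal order of vanishing at $\lambda$ of elements of $I$, attained by $f=(z-\lambda)^kf_1\in I$. By Step 1, $f_1\in A^+$, and $f_1(\lambda)\ne0$. We claim: *if $g\in I$ vanishes at $\lambda$ to order at least $k+1$, then $g_1:=g/(z-\lambda)\in I$.* Since $g=(z-\lambda)g_1$,
$$f_1(\lambda)g_1=f_1g_1-g\,\frac{f_1-f_1(\lambda)}{z-\lambda}.$$
The first term is $f\cdot\frac{g_1}{(z-\lambda)^k}$. As $g_1$ vanishes to order at least $k$, the quotient is in $A^+$, so this term is in $I$. The second term is $g$ times an element of $A^+$, so it is in $I$. Divide by $f_1(\lambda)\neq0$.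

**Step 3: compute the quotient.** The functionals $L_j(g)=g^{(j)}(\lambda)/j!=\sum_{n\ge j}\binom nj\lambda^{n-j}\hat g(n)$ are continuous on $\ell^p$, because $\binom nj|\lambda|^{n-j}$ decays exponentially in $n$. Since $L_0,\dots,L_{k-1}$ vanish on $I$, they vanish on $M$: all elements of $M$ vanish to order at least $k$ at $\lambda$. So elements of $(\mathbf S-\lambda)M$ vanish to order at least $k+1$, and with $L:=L_k$ we get $(\mathbf S-\lambda)M\subset\ker L|_M$.

Conversely let $g\in M$, $L(g)=0$, and choose $g_j\in I$ with $g_j\to g$. Then $g_j-\frac{L(g_j)}{L(f)}f\in I$ vanishes to order at least $k+1$, so by Step 2 it is in $(z-\lambda)I\subset(\mathbf S-\lambda)M$. It converges to $g$, because $L(g_j)\to L(g)=0$. As $(\mathbf S-\lambda)M$ is closed, $g\in(\mathbf S-\lambda)M$. Hence $(\mathbf S-\lambda)M=\ker L|_M$. Since $L(f)=f_1(\lambda)\ne0$, this has codimension $1$ in $M$. $\square$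

### 3.2 The rank on the boundary

Interior points being useless for such generators, we look at the circle.

**Lemma 3.** Let $Y$ be a Banach space, $\mathbf S$ a bounded operator on $Y$, and $M\subset Y$ a closed subspace with $\mathbf SM\subset M$. Let $\mu\ne0$ be a finite positive Borel measure on $\mathbb T$ and $T:M\to L^2(\mu;\mathbb C^N)$ a bounded linear map with $T\mathbf S=zT$. If $M$ contains $x_1,\dots,x_N$ such that $Tx_1(z),\dots,Tx_N(z)$ are linearly independent for $\mu$-a.e. $z$, then $M$ is not the closed span of $\{\mathbf S^ke_l:k\ge0,\ 1\le l\le r\}$ for any $r<N$ and $e_1,\dots,e_r\in M$.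

*Proof.* Suppose it is. For each $i$ there are polynomials $p^{(k)}_l$ with $\sum_lp_l^{(k)}(\mathbf S)e_l\to x_i$ as $k\to\infty$. Apply $T$: $\sum_lp_l^{(k)}(z)\,Te_l\to Tx_i$ in $L^2(\mu;\mathbb C^N)$, and $\mu$-a.e. along a subsequence. For $\mu$-a.e. $z$ the vector $Tx_i(z)$ is thus a limit of vectors in ${\rm span}\{Te_l(z):1\le l\le r\}$, which is closed. So for $\mu$-a.e. $z$ all $N$ vectors $Tx_i(z)$ lie in a space of dimension at most $r<N$. As $\mu\neq0$, this contradicts their independence. $\square$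

By Beurling's theorem no such $T$ exists for $N\ge2$ on any nonzero $\mathbf S$-invariant subspace of $\ell^2$. So its construction must use $p<2$.

Which $T$ and which $\mu$? Let $f_1,f_2\in A^+$ be nonzero generators. We want $T(a_1f_1+a_2f_2)=(a_1,a_2)$ $\mu$-a.e.; then $Tf_1,Tf_2$ are the constant basis vectors. Two constraints appear at once.

*The measure lives on the common zeros.* The same function is $f_2f_1+(-f_1)f_2=0$, so $T(0)=0$ forces $f_1=f_2=0$ $\mu$-a.e. A nonzero function in $A^+$ is nonzero $m$-a.e. on $\mathbb T$, so $\mu$ is singular to $m$.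

*A point mass is too singular.* The simplest choice would be $\mu=\delta_1$ with $f_1(1)=f_2(1)=0$. Take $u_N$ from Section 1. Then $\|u_Nf_1\|_p\le\|f_1\|_A\|u_N\|_p=\|f_1\|_AN^{-1+1/p}\to0$ for $p>1$, while $T(u_Nf_1)=(u_N(1),0)=(1,0)$. So $T$ is unbounded. The same computation with $u_N(z\bar z_0)$, which is bounded by $1$ and tends to the indicator of $\{z_0\}$, excludes an atom at any $z_0$.

We therefore need a singular but diffuse measure carried by a common zero set, diffuse enough that $\int|a_j|^2d\mu\lesssim\|a_1f_1+a_2f_2\|_p^2$. With $f_j=F_j-c_j$, the slice $\mu_c$ of $m$ on the fiber $\{F=c\}$ is the candidate, and Lemma 1 makes it work. Why two functions? The generators will be the monomials of a fixed degree $d$ in the $F_j-c_j$. In two variables there are $d+1$ of them, in one variable only one.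

## 4. Construction of $F$

This section proves Lemma 1. The plan is to multiply many factors $e^{i{\rm Re}(\lambda z^{n})}$ with rapidly increasing frequencies $n$. Then $PM$ norms nearly multiply, and each factor contributes at most $\frac12$ once $|\lambda|$ is large.

**Step 1: one factor.** The purpose is to show that one exponential has small coefficients. For $\lambda\in\mathbb C$ let $v_\lambda(x)=e^{i{\rm Re}(\lambda e^{ix})}$, an element of $A$ since it is the exponential of one. A translation in $x$ does not change the moduli of Fourier coefficients, so $\|v_\lambda\|_{PM}$ depends only on $|\lambda|$. Call it $s(|\lambda|)$; then $s\le1$ by (1). We claim $s(r)\to0$ as $r\to\infty$. The function $t\mapsto\int v_r(x+t)\overline{v_r(x)}\frac{dx}{2\pi}$ has Fourier coefficients $|\hat v_r(k)|^2$, so by Parseval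
$$s(r)^4\le\sum_k|\hat v_r(k)|^4=\int_0^{2\pi}\Big|\int_0^{2\pi}v_r(x+t)\overline{v_r(x)}\,\frac{dx}{2\pi}\Big|^2\frac{dt}{2\pi}.$$
Since $\cos(x+t)-\cos x=-2\sin(t/2)\sin(x+t/2)$, the inner integral equals $J_0(2r\sin(t/2))$, where
$$J_0(y)=\int_0^{2\pi}e^{-iy\sin x}\frac{dx}{2\pi}=\int_{-1}^1\frac{e^{-iys}}{\pi\sqrt{1-s^2}}\,ds .$$
This is the Fourier transform of an integrable function, so $J_0(y)\to0$ as $|y|\to\infty$ by the Riemann–Lebesgue lemma. For every $t\in(0,2\pi)$ we have $2r\sin(t/2)\to\infty$. Since $|J_0|\le1$, dominated convergence gives $s(r)\to0$.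

**Step 2: norms of products nearly multiply.** Let $u\in A$ have a truncation $u_D=\sum_{|k|\le D}\hat u(k)z^k$ with $\|u-u_D\|_A\le\varepsilon$, let $v\in A$ with $\|v\|_{PM}\le1$, and let $n>2D$. The $k$-th coefficient of $u_D(x)v(nx)$ is $\sum_l\hat u_D(k-nl)\hat v(l)$. If two indices $l\neq l'$ gave nonzero terms, then $n\le|nl-nl'|\le2D$, which is false. So at most one term is nonzero, and $\|u_D\,v(n\cdot)\|_{PM}\le\|u_D\|_{PM}\|v\|_{PM}\le\|u\|_{PM}\|v\|_{PM}$. Adding the error by means of (1),
$$\|u(x)v(nx)\|_{PM}\le\|u\|_{PM}\|v\|_{PM}+\varepsilon.\tag{3}$$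
If $u$ ranges over a compact set $\mathcal U\subset A$, one $D$ serves all $u\in\mathcal U$, because the truncations are contractions of $A$ that converge strongly to the identity, and such convergence is uniform on compact sets.

**Step 3: choice of the frequencies.** Let $c_j=j^{-2}$. Put $\lambda_j=\zeta_1$ for odd $j$ and $\lambda_j=\zeta_2$ for even $j$. Let $n_1=1$. Given $n_1<\dots<n_j$, let
$$P_j(\zeta)=\exp\Big(i\,{\rm Re}\sum_{i\le j}\lambda_ic_iz^{n_i}\Big).$$
The exponent is a trigonometric polynomial that depends continuously on $\zeta$, and $\exp$ is continuous on the Banach algebra $A$. So $\{P_j(\zeta):|\zeta|\le j^4\}$ is compact in $A$. Moreover $P_{j+1}(\zeta)(x)=P_j(\zeta)(x)\,v_{\lambda_{j+1}c_{j+1}}(n_{j+1}x)$. By Step 2 with $\varepsilon=2^{-j}$ we can choose $n_{j+1}>n_j$ with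
$$\|P_{j+1}(\zeta)\|_{PM}\le s(|\lambda_{j+1}|c_{j+1})\,\|P_j(\zeta)\|_{PM}+2^{-j}\qquad(|\zeta|\le j^4).\tag{4}$$
Let $\tilde F_1=\sum_{j\text{ odd}}c_jz^{n_j}$ and $\tilde F_2=\sum_{j\text{ even}}c_jz^{n_j}$. Both are in $A^+$.

**Step 4: the estimate.** Let $|\zeta|>1$ and $J=\lceil|\zeta|^{1/4}\rceil\ge2$, so that $(J-1)^4<|\zeta|\le J^4$ and (4) holds for all $j\ge J$. Iterate (4) from $J$ to $L-1$, where $L\ge2J$, and use $s\le1$ and $\|P_J(\zeta)\|_{PM}\le1$:
$$\|P_L(\zeta)\|_{PM}\le\prod_{j=J+1}^{2J}s(|\lambda_j|c_j)+\sum_{j\ge J}2^{-j}.$$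
The larger of $|\zeta_1|,|\zeta_2|$ belongs to one parity. So at least $\lfloor J/2\rfloor$ of the $J$ consecutive indices $J<j\le2J$ satisfy $|\lambda_j|=|\zeta|$. For these, since $J-1\ge J/2$,
$$|\lambda_j|c_j\ge\frac{(J-1)^4}{(2J)^2}\ge\frac{J^2}{64}.$$
By Step 1 there is $J_0$ such that these factors are at most $\frac12$ when $J\ge J_0$. Then
$$\|P_L(\zeta)\|_{PM}\le2^{-\lfloor J/2\rfloor}+2^{1-J}\le4\cdot2^{-J/2}\le4\cdot 2^{-|\zeta|^{1/4}/2}.$$
As $L\to\infty$, $P_L(\zeta)\to e^{i{\rm Re}(\zeta\cdot\tilde F)}$ uniformly on $\mathbb T$, hence in the $PM$ norm. So the bound holds for $\tilde F$ when $|\zeta|$ is large. For the other $\zeta$ the $PM$ norm is at most $1$, so it suffices to enlarge the constant.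

**Step 5: normalization.** Put $F_i=\tilde F_i/\tilde F_i(1)$. The coefficients are nonnegative, so $\|F_i\|_A=F_i(1)=1$. Passing from $\tilde F$ to $F$ replaces $\zeta_i$ by $\zeta_i/\tilde F_i(1)$, which only changes $\beta$. This proves Lemma 1. $\square$

From now on $F$ is fixed. The function $\Psi$ is continuous, since $|\Psi(\zeta)-\Psi(\zeta')|\le\|e_\zeta-e_{\zeta'}\|_{L^\infty}$.

## 5. Smooth densities and the measures $\mu_c$ on the fibers

The purpose of this section is to give a meaning to $\int G\,\delta(F-c)\,dm$.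

**Step 1: a smooth density.** For $G\in A$ let $\Gamma_G(\zeta)=\int Ge_\zeta\,dm$. This is a Fourier coefficient of $Ge_\zeta$, so by (1)
$$|\Gamma_G(\zeta)|\le\|G\|_A\Psi(\zeta).\tag{5}$$
On the other hand $\Gamma_G(\zeta)=\int_{\mathbb C^2}e^{i{\rm Re}(\zeta\cdot w)}\,d\big(F_*(G\,m)\big)(w)$ is the Fourier transform, on $\mathbb R^4$, of the compactly supported complex measure $F_*(Gm)$. By Lemma 1 it is integrable against every power of $|\zeta|$. Recall Fourier inversion: a finite measure with integrable Fourier transform has a continuous density given by the inversion formula. If the transform times every power of $|\zeta|$ is integrable, we may differentiate under the integral, and the density is $C^\infty$. So $F_*(Gm)$ has the $C^\infty$ density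
$$\rho_G(w)=(2\pi)^{-4}\int_{\mathbb C^2}e^{-i{\rm Re}(\zeta\cdot w)}\,\Gamma_G(\zeta)\,d\zeta .\tag{6}$$

**Example.** For $F=(z,z^2)$, or for any Lipschitz $F$, this fails: $F(\mathbb T)$ is then a Lebesgue null set in $\mathbb R^4$ that carries $F_*m$, so there is no density. Hence the $F$ of Lemma 1 is necessarily not Lipschitz, although its coefficients are absolutely summable.

**Step 2: three properties.** The map $G\mapsto\rho_G$ is linear. If $G\ge0$, then $\rho_G\ge0$, being the continuous density of a positive measure. For every polynomial $Q$,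
$$\rho_{Q(F,\bar F)G}(w)=Q(w,\bar w)\,\rho_G(w),\tag{7}$$
because the two sides are continuous densities of the same measure: $F_*(Q(F,\bar F)G\,m)=Q(w,\bar w)\,F_*(Gm)$.

**Step 3: the measure $\mu_c$.** Fix $c\in\mathbb C^2$. For real $G\in A$ both functions $\|G\|_\infty\pm G$ are nonnegative elements of $A$, so $|\rho_G(c)|\le\|G\|_\infty\rho_1(c)$. The real functions of $A$ are uniformly dense in the real continuous functions, so $G\mapsto\rho_G(c)$ extends to a bounded functional on $C(\mathbb T)$. It is positive: if $G\ge0$ is continuous and $G_j\in A$ are real with $\varepsilon_j=\|G-G_j\|_\infty\to0$, then $G_j+\varepsilon_j\ge0$, and we pass to the limit in $\rho_{G_j+\varepsilon_j}(c)\ge0$. By the Riesz representation theorem there is a finite positive measure $\mu_c$ on $\mathbb T$ with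
$$\rho_G(c)=\int G\,d\mu_c\quad(G\in A),\qquad\mu_c(\mathbb T)=\rho_1(c).\tag{8}$$

**Step 4: $\mu_c$ lives on the fiber.** Apply (7) with $G=1$ and $Q=|w_1-c_1|^2+|w_2-c_2|^2$ at $w=c$:
$$\int\big(|F_1-c_1|^2+|F_2-c_2|^2\big)\,d\mu_c=Q(c,\bar c)\,\rho_1(c)=0 .$$
So $F=c$ $\mu_c$-a.e. Finally, $\rho_1$ is the density of the probability measure $F_*m$, so $\rho_1(c)>0$ for some $c$; for such $c$, $\mu_c\neq0$.

## 6. Reading off jets along a fiber

### 6.1 The derivatives of the density are controlled by $\ell^p$ norms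

Here $p<2$ enters. Let $1\le p<2$, $\theta=\frac2p-1\in(0,1]$ and $\frac1p+\frac1{p'}=1$. Multiplication by $e_\zeta$, that is, convolution with $\hat e_\zeta$, has norm at most $1$ on $\ell^2(\mathbb Z)$ since $|e_\zeta|=1$, and norm $\Psi(\zeta)$ from $\ell^1(\mathbb Z)$ to $\ell^\infty(\mathbb Z)$. The Riesz–Thorin theorem interpolates: $\frac1p=\frac{1-\theta}2+\frac\theta1$ and $\frac1{p'}=\frac{1-\theta}2+\frac\theta\infty$, so the norm from $\ell^p$ to $\ell^{p'}$ is at most $\Psi(\zeta)^\theta$. Therefore, for $g,h\in A$, by Parseval and Hölder,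
$$|\Gamma_{g\bar h}(\zeta)|=\Big|\int e_\zeta\,g\,\bar h\,dm\Big|\le\Psi(\zeta)^\theta\,\|g\|_p\|h\|_p.\tag{9}$$
For $\gamma\in\mathbb Z_+^2$ differentiate (6). From ${\rm Re}(\zeta\cdot w)=\frac12\sum_j(\zeta_jw_j+\bar\zeta_j\bar w_j)$ we get $|\partial_w^\gamma\partial_{\bar w}^\gamma e^{-i{\rm Re}(\zeta\cdot w)}|=4^{-|\gamma|}|\zeta^\gamma|^2\le|\zeta|^{2|\gamma|}$. By (5) and Lemma 1 we may differentiate under the integral. Then (9) gives
$$\big|\partial_w^\gamma\partial_{\bar w}^\gamma\rho_{g\bar h}(c)\big|\le C_{\gamma,p}\|g\|_p\|h\|_p,\qquad C_{\gamma,p}=(2\pi)^{-4}\int_{\mathbb C^2}|\zeta|^{2|\gamma|}\,\Psi(\zeta)^\theta\,d\zeta<\infty,\tag{10}$$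
finite because $\Psi^\theta\le C^\theta e^{-\beta\theta|\zeta|^{1/4}}$ and $\theta>0$. At $p=2$ we would have $\theta=0$, and the integral diverges.

With $\gamma=0$ and $g=h$, (10) reads $\int|g|^2d\mu_c\le C_{0,p}\|g\|_p^2$ for $g\in A$. So every element of $\ell^p$ has a trace in $L^2(\mu_c)$, although $\mu_c$ is carried by the fiber $\{F=c\}$, an $m$-null set because $F_*m$ has a density. With $\gamma\ne0$ we obtain more.

### 6.2 Degree one by hand

Let $g=a_1(F_1-c_1)+a_2(F_2-c_2)$ with $a_1,a_2\in A$. By (7),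
$$\rho_{|g|^2}(w)=\sum_{j,k=1}^2(w_j-c_j)\,\overline{(w_k-c_k)}\,\rho_{a_j\bar a_k}(w).$$
Apply $\partial_{w_1}\partial_{\bar w_1}$ and set $w=c$. A term survives only if both of its linear factors are differentiated away. The factor $w_j-c_j$ needs $\partial_{w_1}$ and $j=1$; the factor $\overline{w_k-c_k}$ needs $\partial_{\bar w_1}$ and $k=1$. What is left is $\rho_{|a_1|^2}(c)=\int|a_1|^2d\mu_c$, and by (10) this is at most $C\|g\|_p^2$. The same holds for $a_2$ with $\partial_{w_2}\partial_{\bar w_2}$. This is the estimate asked for in Section 3.2.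

### 6.3 The jet map in degree $d$

For $d\ge0$ let
$$\mathcal N_{c,d}=\Big\{\sum_{|\alpha|=d}a_\alpha(F-c)^\alpha:\ a_\alpha\in A\Big\}\subset A,\qquad(F-c)^\alpha=(F_1-c_1)^{\alpha_1}(F_2-c_2)^{\alpha_2}.$$
There are $d+1$ multi-indices $\alpha$ with $|\alpha|=d$, and $\mathcal N_{c,d}$ is an $A$-module.

**Lemma 4.** Let $1\le p<2$. There is a bounded linear map $T=T_{c,d}$ from the $\ell^p(\mathbb Z)$-closure of $\mathcal N_{c,d}$ into $L^2(\mu_c;\mathbb C^{d+1})$ such that $T\mathbf S=zT$ and $T\big(\sum a_\alpha(F-c)^\alpha\big)=(a_\alpha)_{|\alpha|=d}$ for $a_\alpha\in A$.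

*Proof.* **Step 1: isolate one coefficient.** Let $g=\sum a_\alpha(F-c)^\alpha$ and $|\gamma|=d$. By (7),
$$\rho_{|g|^2}(w)=\sum_{\alpha,\beta}(w-c)^\alpha\,\overline{(w-c)^\beta}\,\rho_{a_\alpha\bar a_\beta}(w).$$
Apply $\partial_w^\gamma\partial_{\bar w}^\gamma$ at $w=c$. Since $(w-c)^\alpha$ is holomorphic and $\overline{(w-c)^\beta}$ antiholomorphic, Leibniz' rule writes the $(\alpha,\beta)$ term as a combination of products
$$\partial_w^{\gamma'}(w-c)^\alpha\cdot\partial_{\bar w}^{\gamma''}\overline{(w-c)^\beta}\cdot\partial_w^{\gamma-\gamma'}\partial_{\bar w}^{\gamma-\gamma''}\rho_{a_\alpha\bar a_\beta}\qquad(\gamma',\gamma''\le\gamma).$$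
At $w=c$ such a product is nonzero only if $\gamma'=\alpha$ and $\gamma''=\beta$, so only if $\alpha\le\gamma$ and $\beta\le\gamma$ componentwise. As $|\alpha|=|\beta|=|\gamma|$, this means $\alpha=\beta=\gamma$, and the term equals $(\gamma!)^2\rho_{|a_\gamma|^2}(c)$.

**Step 2: the bound.** By Step 1, (8) and (10),
$$(\gamma!)^2\int|a_\gamma|^2\,d\mu_c=\partial_w^\gamma\partial_{\bar w}^\gamma\rho_{|g|^2}(c)\le C_{\gamma,p}\|g\|_p^2.\tag{11}$$

**Step 3: define $T$.** Two representations of the same $g$ differ by a representation of $0$, whose coefficients vanish $\mu_c$-a.e. by (11). So $Tg=(a_\alpha)$ is well defined on $\mathcal N_{c,d}$ and linear. By (11) it is bounded from the $\ell^p$ norm to $L^2(\mu_c;\mathbb C^{d+1})$. As $zg$ has coefficients $za_\alpha$, $T\mathbf S=zT$ there. Extend $T$ by continuity to the closure; the relation persists, because both $\mathbf S$ and multiplication by $z$ are bounded. $\square$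

## 7. Multiplicity exactly $n$ for finite $n$

Let $1\le n<\infty$, $d=n-1$, and fix $c$ with $\rho_1(c)>0$. Put
$$E_n=\{(F-c)^\alpha:|\alpha|=n-1\}\subset A^+\cong\ell^1,$$
and let $M_n$ be the closed span of $\{\mathbf S^ke:k\ge0,\ e\in E_n\}$ in $\ell^p$. It is contained in the closure of $\mathcal N_{c,d}$. The map $T$ of Lemma 4 sends the $(F-c)^\alpha$ to the $n$ constant standard basis vectors of $\mathbb C^n$. Since $\mu_c\ne0$, the elements of $E_n$ are $n$ distinct nonzero functions, so $|E_n|=n$ and $M_n\neq0$. Lemma 3 with $\mu=\mu_c$, $N=n$ shows that fewer than $n$ elements cannot generate $M_n$. As $E_n$ generates $M_n$, the multiplicity is exactly $n$.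

For $n=1$ this is $E_1=\{1\}$, $M_1=\ell^p$. For $n=2$, $M_2$ is generated by $F_1-c_1$ and $F_2-c_2$, and no single function generates it.

## 8. Infinite multiplicity

We want one subspace in which, for every $N$, a fiber over a point $c^{(N)}$ shows rank $N+1$. If we simply collect the degree-$N$ monomials at $c^{(N)}$ for all $N$, the space need not lie in the closure of any single $\mathcal N_{c^{(N)},N}$, and $T_{c^{(N)},N}$ is then not available. So the generators attached to $N'$ must vanish to order $N$ on the fiber over $c^{(N)}$, for every $N\ne N'$. We achieve this by multiplying by a function of $F_1$ that has a zero of order $N$ at the first coordinate of $c^{(N)}$ for all $N\ne N'$ at once. Such a function is an infinite product, and it must converge in $A^+$.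

**Step 1: points close to $w_1=1$.** We choose $c^{(N)}=(b_N,q_N)$, $N\ge1$, with $\rho_1(c^{(N)})>0$, $|b_N|\le1$ and $\delta_N:=|b_N-1|>0$ such that
$$\delta_{N+1}\le\tfrac12\delta_N,\qquad4N\,3^{N(N+1)/2}\,\delta_N\le2^{-N}.\tag{12}$$
This is possible. Since $F_1$ is continuous and $F_1(1)=1$, the open set $\{w:|w_1-1|<\delta\}$ has positive $F_*m$-measure for every $\delta>0$. So $\rho_1>0$ somewhere in it, hence on a nonempty open subset of it, and that subset contains a point with $w_1\neq1$. Moreover $|F_1|\le1$, so $\rho_1=0$ on the open set $\{|w_1|>1\}$; hence $|b_N|\le1$ automatically. Choose inductively, with $\delta$ small enough for (12).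

**Step 2: the elementary factors.** In the algebra $A^+$ with variable $w$ let $a_k=1+\delta_k$ and
$$s_k(w)=\frac{w-b_k}{w-a_k},\qquad1-s_k=\frac{b_k-a_k}{w-a_k},\qquad|b_k-a_k|\le2\delta_k.$$
Expanding the geometric series, $\|(w-a_k)^{-1}\|_A=\frac1{a_k-1}=\frac1{\delta_k}$. So $\|1-s_k\|_A\le2$ and $\|s_k\|_A\le3$. The factors $s_k$ do not approach $1$ in $A^+$: as $|b_k|\le1$, we have $|a_k-b_k|\ge\delta_k$, so $\|1-s_k\|_A\ge1$. A prefactor $1-w$ cures this. Indeed $\frac{1-w}{w-a_k}=-1+\frac{1-a_k}{w-a_k}$ has norm at most $2$, so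
$$\|(1-w)(1-s_k)\|_A\le4\delta_k.$$

**Step 3: convergence of the products.** Write $1-s_k^k=(1-s_k)\sum_{j<k}s_k^j$; the sum has norm at most $k3^k$. Hence, for any subset of the factors $s_i^i$, $i<k$ (the prime means that any of them may be omitted),
$$\Big\|(1-w)(1-s_k^k)\prod_{i<k}{}^{'}s_i^i\Big\|_A\le4\delta_k\cdot k3^k\cdot3^{k(k-1)/2}=4k\,3^{k(k+1)/2}\,\delta_k\le2^{-k}.$$
The left side is the norm of the difference of consecutive partial products. So for every finite set $\Omega$ of indices
$$H_\Omega:=(1-w)\prod_{k\notin\Omega}s_k^k$$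
converges in $A^+$. Put $h_N=H_{\{N\}}$. For $N'\ne N$,
$$h_N(w)=(w-b_{N'})^{N'}h_{N,N'}(w),\qquad h_{N,N'}=(w-a_{N'})^{-N'}H_{\{N,N'\}}\in A^+.\tag{13}$$

**Step 4: $h_N(b_N)\ne0$.** This ensures that multiplying by $h_N(F_1)$ does not destroy the jet at $c^{(N)}$. Since $|b_N|\le1$, evaluation at $b_N$ is continuous on $A^+$, so $h_N(b_N)=(1-b_N)\prod_{k\ne N}s_k(b_N)^k$. Here $1-b_N\neq0$. Each $s_k(b_N)$ with $k\ne N$ is nonzero, because the $\delta_k$ are strictly decreasing and so the $b_k$ are distinct. For $k>N$ we have $|b_N-a_k|\ge\delta_N-\delta_k\ge\frac12\delta_N$, so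
$$|1-s_k(b_N)|\le\frac{2\delta_k}{\delta_N-\delta_k}\le\frac{4\delta_k}{\delta_N}.$$
By (12), $\sum_kk\delta_k<\infty$. So the product, in which $s_k(b_N)$ occurs $k$ times, converges absolutely, and since no factor vanishes its value is nonzero.

**Step 5: the subspace.** Since $\|F_1^k\|_A\le1$, the map $h\mapsto h(F_1)=\sum_k\hat h(k)F_1^k$ is a contractive homomorphism $A^+\to A^+$. Let
$$g_{N,i}=h_N(F_1)\,(F_1-b_N)^{N-i}(F_2-q_N)^i\in A^+\qquad(N\ge1,\ 0\le i\le N),$$
$E_\infty=\{g_{N,i}\}$, and let $M_\infty$ be the closed span of $\{\mathbf S^kg_{N,i}:k\ge0\}$ in $\ell^p$.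

**Step 6: the lower bound.** Fix $N$. Clearly $g_{N,i}\in\mathcal N_{c^{(N)},N}$. For $N'\neq N$, (13) with $N$ and $N'$ exchanged gives $h_{N'}(F_1)=(F_1-b_N)^Nh_{N',N}(F_1)$, hence
$$g_{N',i}=a\,(F_1-b_N)^N,\qquad a=h_{N',N}(F_1)\,(F_1-b_{N'})^{N'-i}(F_2-q_{N'})^i\in A^+,\tag{14}$$
so $g_{N',i}\in\mathcal N_{c^{(N)},N}$ as well. As $\mathcal N_{c^{(N)},N}$ is an $A$-module, $M_\infty$ lies in its closure, and Lemma 4 applies on $M_\infty$. With $\epsilon_0,\dots,\epsilon_N$ the standard basis of $\mathbb C^{N+1}$ and since $F_1=b_N$ $\mu_{c^{(N)}}$-a.e.,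
$$T_{c^{(N)},N}\,g_{N,i}=h_N(F_1)\,\epsilon_i=h_N(b_N)\,\epsilon_i\quad\mu_{c^{(N)}}\text{-a.e.},\qquad h_N(b_N)\neq0 .$$
These $N+1$ vectors are independent, and $\mu_{c^{(N)}}\ne0$. By Lemma 3 the multiplicity of $M_\infty$ is at least $N+1$. As $N$ is arbitrary, it is infinite; in particular the countable set $E_\infty$ is infinite. Together with Section 7 this proves **Theorem A**. $\blacksquare$

## 9. Index one, the bilateral shift, and spaces between $\ell^1$ and $\ell^2$

We now prove Theorem B with the sets $E_n$ of Sections 7 and 8.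

**Part (1).** The sets $E_n$ depend only on $F$ and on the chosen points, not on $p$. Sections 6–8 used only $1\le p<2$.

**Part (2).** Let $I$ be the ideal of $A^+$ generated by $E_n$, that is, the set of finite sums $\sum a_je_j$ with $a_j\in A^+$, $e_j\in E_n$. It contains all $\mathbf S^ke$. Conversely, polynomials are dense in $A^+$ and $\|ae\|_p\le\|ae\|_A\le\|a\|_A\|e\|_A$, so each $ae$ is in $M_n^{(p)}$. Hence $M_n^{(p)}$ is the closure of $I$, and Lemma 2 gives the claim. So the large multiplicity is not caused by the index.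

**Part (3).** Let $M$ be the closed subspace of $\ell^p(\mathbb Z)$ generated by $\{\mathbf S^ke:k\in\mathbb Z,\ e\in E_n\}$. As $\mathcal N_{c,d}$ is an $A$-module, $M$ lies in its closure for the same $c,d$ as before. That closure is invariant under $\mathbf S^{\pm1}$, and $T\mathbf S^{-1}=\bar zT$, since this holds on $\mathcal N_{c,d}$. The proof of Lemma 3, with trigonometric polynomials in place of polynomials, shows that fewer than $d+1$ elements do not generate $M$ under the group. For finite $n$ take $c$ and $d=n-1$ as in Section 7. For $n=\infty$ take $c^{(N)}$ and $d=N$ for every $N$, as in Section 8. The set $E_n$ generates, so the multiplicity is exactly $n$.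

**Part (4).** Only the bound (9) must be replaced; its substitute will hold for $g,h\in A^+$.

**Step 1: the substitute for (9).** Let $g,h\in A^+$ with $\|g\|_X,\|h\|_X\le1$, and let $t=\Psi(\zeta)^{1/2}\in(0,1]$; it is positive because $e_\zeta\ne0$. Let $C_2$ be the norm of the inclusion $X\subset\ell^2$. Taking $g_0=0$ in the definition shows $\kappa_X\le C_2$. Also $\kappa_X(t)>0$: for $t\le1$ we have $t\|g_0\|_1+\|g_1\|_2\ge t(\|g_0\|_2+\|g_1\|_2)\ge t\|g\|_2$. So we can choose $g=g_0+g_1$ with $t\|g_0\|_1+\|g_1\|_2\le2\kappa_X(t)$, and $h=h_0+h_1$ likewise. Then $\|g_1\|_2\le2C_2$, hence $\|g_0\|_2\le3C_2$, and $\|h\|_2\le C_2$. Split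
$$\int e_\zeta g\bar h\,dm=\int e_\zeta g_0\bar h_0\,dm+\int e_\zeta g_0\bar h_1\,dm+\int e_\zeta g_1\bar h\,dm .$$
By (5) the first integral is at most $\Psi(\zeta)\|g_0\|_1\|h_0\|_1=(t\|g_0\|_1)(t\|h_0\|_1)\le4\kappa_X(t)^2$. For the other two use $|e_\zeta|=1$ and Cauchy–Schwarz: they are at most $3C_2\cdot2\kappa_X(t)$ and $2\kappa_X(t)\cdot C_2$. Altogether, by homogeneity, for all $g,h\in A^+$,
$$|\Gamma_{g\bar h}(\zeta)|\le12\,C_2\,\kappa_X\big(\Psi(\zeta)^{1/2}\big)\,\|g\|_X\|h\|_X.\tag{15}$$

**Step 2: decay in $\zeta$.** From the definition, $\kappa_X$ is nondecreasing and $\kappa_X(Bt)\le B\kappa_X(t)$ for $B\ge1$. So Lemma 1 gives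
$$\kappa_X(\Psi(\zeta)^{1/2})\le C^{1/2}\,\kappa_X\big(e^{-\beta|\zeta|^{1/4}/2}\big)=O(|\zeta|^{-K/4})\qquad(|\zeta|\to\infty)$$
for every $K>0$. Choosing $K/4>2|\gamma|+4$, we see that (10) holds for $g,h\in A^+$ with $\|\cdot\|_X$ in place of $\|\cdot\|_p$ and a finite constant for every $\gamma$.

**Step 3: conclusion.** In Lemma 4 replace $\mathcal N_{c,d}$ by $\mathcal N^+_{c,d}=\{\sum a_\alpha(F-c)^\alpha:a_\alpha\in A^+\}\subset A^+\subset X$ and take its closure in $X$. Steps 1–3 of that proof apply word for word with the new (10), because the shift is bounded on $X$. They give a bounded $T$ into $L^2(\mu_c;\mathbb C^{d+1})$ with $T\mathbf S=zT$. The module $\mathcal N_{c,d}^+$ is invariant under multiplication by $A^+$, and all generators used have coefficients in $A^+$: the monomials of Section 7 have coefficient $1$, $g_{N,i}$ has coefficient $h_N(F_1)\in A^+$, and $g_{N',i}$ has the coefficient $a\in A^+$ of (14). Hence the closed span in $X$ of $\{\mathbf S^ke:k\ge0,\ e\in E_n\}$ lies in the closure of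 the relevant $\mathcal N^+_{c,d}$, and Lemma 3 with $Y=X$ gives multiplicity exactly $n$, as in Sections 7 and 8.

**The Orlicz example, Step 1: $\Phi$ is an Orlicz function.** Let $L=\log(1/t)$, so $\Phi=e^{-2L+\sqrt L}$ near $0$. As $t\frac{d}{dt}=-\frac{d}{dL}$, we have $t\Phi'/\Phi=\eta:=2-\frac1{2\sqrt L}$. Differentiating $t\Phi'=\eta\Phi$ gives $t^2\Phi''/\Phi=\eta^2-\eta+t\eta'=\eta^2-\eta-\frac14L^{-3/2}$. As $t\to0$ this tends to $2$ and $\eta\to2$. So for some $t_0\in(0,1)$ the function $\Phi$ is increasing and convex on $[0,t_0]$, with $\Phi(0)=0$. Extend it by its tangent line at $t_0$ for $t>t_0$. We use the norm $\|g\|_\Phi=\inf\{\lambda>0:\sum\Phi(|g_k|/\lambda)\le1\}$.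

**Step 2: inclusions and shift.** If $\|g\|_\Phi\le1$, then $\sum\Phi(|g_k|)\le1$, so all $|g_k|\le R$, where $\Phi(R)=1$. On $(0,R]$ we have $\Phi(t)\ge c_0t^2$ for some $c_0>0$: near $0$ because $\Phi(t)\ge t^2$ there, and elsewhere by continuity and positivity. Hence $\|g\|_2^2\le c_0^{-1}$, and $\ell^\Phi\subset\ell^2$ continuously. For $1\le p<2$ we have $\Phi(t)/t^p=e^{-(2-p)L+\sqrt L}\to0$ as $t\to0$, so $\Phi(t)\le C_pt^p$ on $[0,1]$ with some $C_p\ge1$. If $\|g\|_p\le1$, convexity gives $\sum\Phi(|g_k|/C_p)\le C_p^{-1}\sum\Phi(|g_k|)\le1$, so $\|g\|_\Phi\le C_p$. Thus $\ell^1\subset\ell^p\subset\ell^\Phi\subset\ell^2$ continuously, and $\ell^\Phi$ contains $\bigcup_{p<2}\ell^p$. The shift is isometric on $\ell^\Phi$.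

**Step 3: the bound for $\kappa_X$, $X=\ell^\Phi$.** Let $\|g\|_\Phi\le1$ and $0<\tau\le t_0$. For $0<|g_k|<\tau$ we have $|g_k|^2=\Phi(|g_k|)e^{-\sqrt{\log(1/|g_k|)}}\le\Phi(|g_k|)e^{-\sqrt{\log(1/\tau)}}$. Therefore
$$\sum_{|g_k|<\tau}|g_k|^2\le e^{-\sqrt{\log(1/\tau)}},\qquad\sum_{|g_k|\ge\tau}|g_k|\le\tau^{-1}\|g\|_2^2\le c_0^{-1}\tau^{-1}.$$
Let $g_0$ consist of the entries with $|g_k|\ge\tau$ and take $\tau=t^{1/2}$. For small $t$,
$$\kappa_X(t)\le c_0^{-1}t^{1/2}+e^{-\frac12\sqrt{\frac12\log(1/t)}}=O\big((\log\tfrac1t)^{-K}\big)\quad\text{for all }K>0 .$$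
So $\ell^\Phi$ satisfies the hypothesis of part (4), and Theorem B is proved. $\blacksquare$
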